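# Bounded window mean-payoff in several dimensions is undecidable

## 1. Window debts, and games in which the first player has no choice

Two players move a token along the edges of a finite graph, forever. Each edge carries a vector of integers, one entry per dimension. The first player wants the following: from some moment on, at every position and in every dimension, the sum of the weights read from that position onward becomes nonnegative within a bounded number of steps. The bound is not given in advance; he only needs some bound to work for the play. Can a computer decide whether he has a winning strategy?

**Definition (games).** A two-player turn-based multi-weighted game is $G=(S_1,S_2,E,k,w)$. The finite set of states $S=S_1\cup S_2$ is partitioned into states of player $\mathcal P_1$ and states of player $\mathcal P_2$. The edge set $E\subseteq S\times S$ gives every state at least one successor. The number $k\ge 1$ is the dimension, and $w:E\to\mathbb Z^k$ is the weight function. A play is an infinite path $s_0s_1s_2\dots$. Strategies are arbitrary functions (infinite memory is allowed) from prefixes ending in a state of the player to a successor of that state. A player wins an objective (a set of plays) from $s$ if he or she has a strategy such that all consistent plays from $s$ lie in it.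

**Definition (windows).** Fix a play, a dimension $t$, a position $j\ge0$ and $l_{\max}\ge1$. The window opened at $j$ on dimension $t$ is good within $l_{\max}$ if $\sum_{p=j}^{j+l-1}w_t(s_p,s_{p+1})\ge 0$ for some $l\in\{1,\dots,l_{\max}\}$. Position $j$ is good within $l_{\max}$ if this holds for every $t$, where each dimension may use its own $l$. "Bad within $l$" means "not good within $l$". A position that is bad within $m$ is bad within every $l\le m$. Put
$$\mathrm{FW}(l)=\{\pi\mid \exists i\ \forall j\ge i:\ j\text{ is good within }l\},\qquad \mathrm{BW}=\bigcup_{l\ge1}\mathrm{FW}(l),$$
$$\mathrm{DFW}(l)=\{\pi\mid \forall j\ge 0:\ j\text{ is good within }l\},\qquad \mathrm{DBW}=\bigcup_{l\ge1}\mathrm{DFW}(l).$$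
Clearly $\mathrm{DFW}(l)\subseteq \mathrm{FW}(l)$ and $\mathrm{DBW}\subseteq\mathrm{BW}$.

The bounded window problem asks, given $G$ (weights in binary) and a state $s$, whether $\mathcal P_1$ wins $\mathrm{BW}$ from $s$. The fixed window problem gets $l_{\max}$ as part of the input and asks about $\mathrm{FW}(l_{\max})$.

It is convenient to turn signs around and keep books. For an edge put $\delta=-w$. For a play and a position $i$, the debts counted from $i$ are the vectors $D^i(j)\in\mathbb N^k$, $j\ge i$, with
$$D^i(i)=0,\qquad D^i_t(j+1)=\max\bigl(0,\;D^i_t(j)+\delta_t(s_j,s_{j+1})\bigr).$$
Whenever the maximum is attained only by $0$, we say that the debt is truncated. Induction on $j$ gives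
$$D^i_t(j)=\max_{i\le p\le j}\Bigl(-\sum_{n=p}^{j-1}w_t(s_n,s_{n+1})\Bigr).\tag{1}$$
Indeed, for $j=i$ both sides are $0$. Adding one step adds $\delta_t$ to all terms with $p\le j$ and creates the new term $0$ for $p=j+1$.

**Example.** Take $k=1$, states $a,b$, and edges $a\to b$ of weight $-1$, $b\to b$ of weight $0$, $b\to a$ of weight $+1$. Counted from $a$, the debt is $1$ while the play is at $b$ and returns to $0$ at $a$. If $\mathcal P_1$ owns $b$, he leaves at once and the play is in $\mathrm{DFW}(2)$. If $\mathcal P_2$ owns $b$, she can wait there once, return, wait twice, return, and so on. Then the play is outside $\mathrm{BW}$. Waiting forever would not help her: from then on all weights are $0$.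

**Lemma 1.** Let $i\ge0$.
(a) If $i\le j<j'\le j+l$ and $D^i_t(j')=0$, then the window opened at $j$ on dimension $t$ is good within $l$.
(b) If $D^i_t>0$ at the $m\ge1$ consecutive positions $q,\dots,q+m-1$, where $q\ge i$, then some position $p$ with $i\le p<q$ is bad within $m$.

**Proof.** (a) By (1), $0=D^i_t(j')\ge-\sum_{n=j}^{j'-1}w_t$. So the sum over these $j'-j\le l$ edges is nonnegative.

(b) Let $p$ be the last position with $i\le p<q$ and $D^i_t(p)=0$. It exists because $D^i_t(i)=0<D^i_t(q)$. At $p+1,\dots,q+m-1$ the debt is positive, so no truncation took place on the way, and $\sum_{n=p}^{p+l-1}w_t=-D^i_t(p+l)<0$ for $1\le l\le q+m-1-p$. Since $q+m-1-p\ge m$, the window at $p$ on dimension $t$ is not good within $m$. $\square$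

Now the easy case.

**Proposition 2.** For games in which every state of $\mathcal P_1$ has exactly one successor, the bounded window problem is decidable, in every dimension.

**Proof.** In such a game $\mathcal P_1$ wins from $s$ iff all paths from $s$ are in $\mathrm{BW}$.

**Step 1: reduce to one dimension.** Let $\mathrm{BW}_t$ be the objective $\mathrm{BW}$ for dimension $t$ alone. Then $\mathrm{BW}=\bigcap_t\mathrm{BW}_t$: take the maximum of the $k$ bounds and of the $k$ starting positions. All paths are in $\mathrm{BW}$ iff, for each $t$, all paths are in $\mathrm{BW}_t$. So let $k=1$. Below, a component is a strongly connected component that contains an edge and is reachable from $s$.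

**Step 2: a cycle that creates debt defeats $\mathcal P_1$.** Suppose that a component contains a cycle with $\sum\delta>0$. The path that goes to it and runs around it forever satisfies, for every $i$, $D^i(j)\ge\sum_{n=i}^{j-1}\delta\to\infty$, so $D^i$ is eventually positive forever. By Lemma 1(b), for all $i$ and $m$ some position $\ge i$ is bad within $m$. So the path is not in $\mathrm{BW}$. Whether such a cycle exists can be tested on simple cycles, since every closed walk decomposes into simple cycles.

**Step 3: otherwise the debt can be capped.** Suppose now that there is no such cycle. Let $W=\max|\delta|$. A walk inside a component $C$ decomposes into a simple path and cycles with $\sum\delta\le0$, so its $\delta$-sum is at most $\mathrm{cap}=(|C|-1)W$. By (1), debts counted from a position inside $C$ stay at most $\mathrm{cap}$ while the path is in $C$. Let $\mathcal H_C$ be the finite graph of all pairs $(c,d)$, $0\le d\le\mathrm{cap}$, that are reachable from some $(c_0,0)$, $c_0\in C$, by the steps $(c,d)\to(c',\max(0,d+\delta(c,c')))$ along edges inside $C$.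

**Step 4: read off the answer from $\mathcal H_C$.** Suppose that some $\mathcal H_C$ has a cycle all of whose vertices have $d>0$, reachable from $(c_0,0)$. Consider the path that goes to $c_0$ and then works in phases $m=1,2,\dots$. Phase $m$ starts at $c_0$ at position $i_m$, follows the steps in $\mathcal H_C$ to the cycle, runs around it $m$ times, and returns to $c_0$ inside $C$. In phase $m$ the debt $D^{i_m}$ is positive at $m$ or more consecutive positions. So by Lemma 1(b) a position in $[i_m,i_{m+1})$ is bad within $m$. The path is outside every $\mathrm{FW}(l)$, because all phases $m\ge l$ contain a position bad within $l$.

Suppose that no $\mathcal H_C$ has such a cycle. Every path from $s$ is, from some position $i_0$ on, inside one component $C$. A stretch of positive debt $D^{i_0}$ visits pairwise distinct vertices of $\mathcal H_C$, so it has at most $|\mathcal H_C|$ positions. By Lemma 1(a) every $j\ge i_0$ is good within $|\mathcal H_C|+1$. All paths are in $\mathrm{BW}$. Both alternatives are finite checks. $\square$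

Two devices used here come back: $\mathcal P_2$ restarts with fresh books in phase $m$, and long stretches of positive debt are the same thing as bad windows.

## 2. Coupled dimensions

What changes when $\mathcal P_1$ has choices too? Step 1 goes first.

**Example.** Let $k=2$ and let $\mathcal P_1$ own all of $s,x,y$. The edges are $s\to x$ and $s\to y$ with weight $(0,0)$, $x\to s$ with weight $(1,-2)$, and $y\to s$ with weight $(-2,1)$. For dimension 1 alone he wins by always taking $x$, for dimension 2 alone by always taking $y$. But no play is in $\mathrm{BW}$. Each return to $s$ adds $1$ to $\delta_1+\delta_2$, so for every $i$ the number $\max_tD^i_t(j)$ is unbounded in $j$. Debts grow by at most $2$ per step, so $D^i_t(j)\ge 2m$ implies that $D^i_t$ is positive at the $m$ positions up to $j$, and Lemma 1(b) gives a position $\ge i$ that is bad within $m$.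

So we must look at the debt vector as a whole. The sensible next attempt is to cap the vector as in Step 3. In Step 3 the cap came from a test on cycles: a debt can grow without bound iff one cycle of the graph makes it grow. With two players, whether $\mathcal P_2$ can push the vector up depends on what $\mathcal P_1$ decides to pay back at each moment, and there is no cycle to inspect. We shall see that no computable cap can exist.

Here are the facts stated for this problem in the paper "Looking at Mean-Payoff and Total-Payoff through Windows", which asks whether $\mathrm{BW}$ is decidable in several dimensions. For $k=1$ the bounded window problem is in $\mathrm{NP}\cap\mathrm{coNP}$; memoryless strategies suffice for $\mathcal P_1$, while $\mathcal P_2$ may need infinite memory. In several dimensions the bounded window problem is non-primitive-recursive hard, and multi-dimension total-payoff games are undecidable. The multi-dimension fixed window problem with $l_{\max}$ in the input is EXPTIME-complete; when $l_{\max}$ is polynomial in the size of the game, it is PSPACE-hard and in EXPTIME.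

We shall use the decidability of the fixed window problem. One sees it directly: whether position $j$ is good within $l$ depends only on $s_j,\dots,s_{j+l}$. So after taking the product with a memory of the last $l+1$ states, $\mathrm{FW}(l)$ says "only finitely often a bad word is seen", which is a co-Büchi game on a finite graph.

The answer to the question is no.

**Theorem 3.** From a deterministic two-counter machine $M$ one can compute a $4$-dimensional game with weights in $\{-1,0,1\}$ and a state $N$ such that:

* if $M$ halts (from zero counters), then for some $l$, $\mathcal P_1$ has a strategy from $N$ all of whose plays are in $\mathrm{FW}(l)\subseteq\mathrm{BW}$;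
* if $M$ does not halt, then $\mathcal P_2$ has a strategy from $N$ all of whose plays are outside $\mathrm{BW}$.

Halting of two-counter machines is undecidable (Minsky 1967), so the bounded window problem is undecidable, already for $k=4$. Recall that $\Sigma^0_1$ is the class of recursively enumerable problems, and that a problem is $\Sigma^0_1$-hard if the halting problem many-one reduces to it.

**Theorem 4.**

1. For every fixed $k\ge3$, the bounded window problem restricted to $k$-dimensional games with weights in $\{-1,0,1\}$ is undecidable and $\Sigma^0_1$-hard. The same holds for every objective $O$ (given uniformly in the game) with $\mathrm{DBW}\subseteq O\subseteq\mathrm{BW}$, in particular for $\mathrm{DBW}$.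
2. In every game, $\mathcal P_1$ wins $\mathrm{BW}$ from $s$ iff there is $l$ such that he wins $\mathrm{FW}(l)$ from $s$. Otherwise $\mathcal P_2$ has a strategy from $s$ all of whose plays are outside $\mathrm{BW}$. Hence the bounded window problem is recursively enumerable, and $\Sigma^0_1$-complete already for each fixed $k\ge3$.
3. If $\mathcal P_1$ wins $\mathrm{BW}$, he wins with finite memory. But for each fixed $k\ge3$ there is no computable $f$ such that winning $\mathrm{BW}$ in $G$ from $s$ implies winning $\mathrm{FW}(f(G,s))$, and no computable bound on the memory $\mathcal P_1$ needs for $\mathrm{BW}$.

Nothing is claimed for the restriction to $k=2$.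

## 3. One bound for all plays, and semi-decidability

We begin with part 2 of Theorem 4. A strategy that wins $\mathrm{BW}$ may produce different bounds $l$ on different plays. Part 2 says that if $\mathcal P_1$ wins at all, then some strategy has one bound for all its plays. Then the obvious search over $l=1,2,\dots$ succeeds on every positive instance.

For a game $G$ let $X(G)$ be the set of states from which $\mathcal P_1$ wins $\mathrm{DFW}(l)$ for some $l$.

**Lemma 5.** If $X(G)=\emptyset$, then from every state $\mathcal P_2$ has a strategy all of whose plays are outside $\mathrm{BW}$.

**Proof.** A violation of $\mathrm{DFW}(l)$ is visible on a finite prefix: position $j$ is seen to be bad within $l$ once $s_j,\dots,s_{j+l}$ are known. So the complement of $\mathrm{DFW}(l)$ is an open objective, and by the Gale–Stewart theorem (games with open objectives are determined) $\mathcal P_2$ has, for all $s$ and $l$, a strategy $\tau_{s,l}$ from $s$ such that every consistent play shows on a finite prefix a position bad within $l$.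

She plays in stages $m=1,2,\dots$. In stage $m$, which starts at a state $s'$, she plays $\tau_{s',m}$, forgetting the past, until a position $p_m$ of this stage has been seen to be bad within $m$. Every stage is finite. Badness of a position depends only on the future of the play, so $p_m$ is bad within $m$ in the whole play. The next stage starts at position $p_m+m$ or later, so $p_1<p_2<\cdots$. Given $l$ and $i$, choose $m\ge l$ with $p_m\ge i$: this position is bad within $l$. So the play is in no $\mathrm{FW}(l)$. $\square$

Recall that the $\mathcal P_1$-attractor of a set $X$ is the smallest $A\supseteq X$ that contains every $\mathcal P_1$-state with some successor in $A$ and every $\mathcal P_2$-state with all successors in $A$. From $A$, $\mathcal P_1$ forces a visit to $X$ with a memoryless strategy. Outside $A$, no $\mathcal P_1$-state has a successor in $A$, and every $\mathcal P_2$-state has a successor outside $A$.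

**Proof of Theorem 4, part 2.**

**Step 1: peel off winning regions.** Let $G_0=G$. As long as $G_i$ is nonempty and $X(G_i)\ne\emptyset$, let $A_i$ be the $\mathcal P_1$-attractor of $X(G_i)$ in $G_i$ and let $G_{i+1}$ be $G_i$ restricted to the states outside $A_i$. By the recalled property, $G_{i+1}$ is again a game, or empty, and it keeps all $G_i$-successors of its $\mathcal P_1$-states. By induction, all $G$-successors of a $\mathcal P_1$-state of $G_i$ lie in $G_i$, so only $\mathcal P_2$ can leave $G_i$. The process stops at some $G_n$, which is empty or satisfies $X(G_n)=\emptyset$.

**Step 2: $\mathcal P_1$ wins with one bound on $A_0\cup\dots\cup A_{n-1}$.** For each $i<n$ and $s\in X(G_i)$ pick a bound for which $s$ is winning in $G_i$, and let $l$ be the maximum of these finitely many bounds. From a state of $A_i$, $\mathcal P_1$ plays the attractor strategy in $G_i$ until $X(G_i)$ is reached, then a winning strategy for $\mathrm{DFW}(l)$ in $G_i$. If $\mathcal P_2$ leaves $G_i$, the play enters $A_{i'}$ for some $i'<i$, and $\mathcal P_1$ restarts there. Indices only decrease at restarts, so eventually the play stays in one $G_i$ and $\mathcal P_1$ plays one $\mathrm{DFW}(l)$-strategy forever. A suffix of the play is in $\mathrm{DFW}(l)$, so the play is in $\mathrm{FW}(l)$.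

**Step 3: $\mathcal P_2$ wins on $G_n$.** If $G_n$ is nonempty, $\mathcal P_1$ cannot leave it. $\mathcal P_2$ stays in it and uses Lemma 5 for $G_n$: all plays are outside $\mathrm{BW}$.

So $\mathcal P_1$ wins $\mathrm{BW}$ from $s$ iff $s\in A_0\cup\dots\cup A_{n-1}$, iff he wins some $\mathrm{FW}(l)$ from $s$; otherwise Step 3 applies. Since the fixed window problem is decidable, testing $l=1,2,\dots$ semi-decides the bounded window problem. With part 1 (proved in Section 10) this gives $\Sigma^0_1$-completeness for each fixed $k\ge3$. $\square$

What remains is whether the search can be stopped in negative instances.

## 4. Simulating counters by debts that may be lost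

To show that it cannot, we want $\mathcal P_2$ to run a two-counter machine $M$ on the debts. A debt of $v$ in dimension $t$ is read as $v$ tokens on a place $t$. If the number of tokens grows without bound, then so do the debts, and Lemma 1(b) gives bad windows. If tokens stay bounded, we shall want windows to close in bounded time.

Debts have one built-in weakness: truncation at $0$. It gives no honest zero test. What it allows, as we shall see, is a gadget in which $\mathcal P_1$ may pay back everything on a place $t$. So a zero test "$c_i=0$" becomes the instruction "drain $c_i$": if $c_i=0$ it does nothing, and otherwise the tokens are lost.

The naive plan is then: counters are places, an increment creates a token, a zero branch drains. It fails at a definite point. Consider the machine $M_0$: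

* $\ell_0$: $c_1{+}{+}$; goto $\ell_1$.
* $\ell_1$: if $c_1=0$ goto $\ell_2$, else $c_1{-}{-}$, goto $h$.
* $\ell_2$: $c_2{+}{+}$; goto $\ell_2$.
* $h$: halt.

It halts after $2$ steps. But $\mathcal P_2$ can cheat at $\ell_1$: take the zero branch, lose the single token on $c_1$, and then increase $c_2$ forever. One lost token buys unboundedly many. So "the tokens can grow without bound iff $M$ does not halt" is false for the naive plan.

The way out is to price cheating correctly. The play is organized in rounds. A round starts with some $K$ tokens, which are first collected on a reservoir $r$ and serve as fuel: every simulated step of $M$ takes exactly one token out of the reservoir. At the end of the round the reservoir is drained, and then exactly one new token is created. A round without any loss must use up its fuel exactly, so it simulates exactly $K$ steps of $M$; this is possible iff $M$ runs for at least $K$ steps. A round with a cheat loses at least one token and gains one: no profit. If $M$ halts after $n$ steps, the number of tokens never exceeds $n+1$. If $M$ does not halt, it grows by one in every round.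

It remains to build gadgets that force both players to respect these rules, and to make sure that for bounded token numbers the windows close.

## 5. Token programs

Fix $k\ge2$ places $1,\dots,k$.

**Definition (token program).** A token program $P$ is a finite set of points, each of one of these types:

* choice, with a nonempty finite set of successor points;
* move$(t,t')$ with $t\ne t'$, and one successor;
* drain$(t)$, with one successor;
* gain$(t)$, whose successor is the distinguished point $N$.

$N$ is a choice point and is a successor only of gain points.

**Definition (runs).** A (lossy) run fragment is a sequence of steps on configurations $(q,V)$ with $V\in\mathbb N^k$: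

* choice: go to any successor, $V$ unchanged;
* move$(t,t')$: only allowed if $V_t\ge1$; $V:=V-e_t+e_{t'}$;
* drain$(t)$: $V_t:=0$, and the old $V_t$ tokens are lost;
* gain$(t)$: $V:=V+e_t$, go to $N$.

It is loss-free if every drain$(t)$ step is executed with $V_t=0$. Write $|V|=\sum_tV_t$. A round is a fragment that starts at $N$ and ends with its first gain step.

**Example.** Let $k=2$, and let $P$ be the cycle $N$, drain$(1)$, drain$(2)$, gain$(1)$, back to $N$. The round from $V=(0,0)$ is loss-free and ends with $(1,0)$. The round from $(1,0)$ loses one token and gains one, ending with $(1,0)$ again. Every loss-free round starts with $|V|=0$.

We shall use four conditions on $P$.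

* **(C0)** There is $B$ such that every loss-free round starting in $(N,V)$ has $|V|\le B$.
* **(C1)** Every round contains, for every place $t$, a drain$(t)$ step.
* **(C2)** For every $B'$ there is $\lambda\ge1$ such that every gain-free run fragment of $\lambda$ steps (starting at any point) in which the starting configuration has $|V|\le B'$ contains, for every $t$, a drain$(t)$ step.
* **(D)** There is an infinite loss-free run from $(N,0)$ with infinitely many gain steps.

Condition (C0) bounds the tokens. Conditions (C1) and (C2) ensure that every place is emptied again and again; without this, a debt could stay open for a long time although it is small. Condition (D) says that tokens can grow forever. In the example, (C0) holds with $B=0$, (C1) holds, (C2) holds with $\lambda=4$ because no gain-free fragment has more than three steps, and (D) fails.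

## 6. The game of a token program

Fix for each place $t$ some place $\sigma(t)\ne t$. The game $G_P$ has dimension $k$. We give its edges with $\delta=-w$, that is, by their effect on debts.

* A choice point $q$ is a $\mathcal P_2$-state with edges to its successors, $\delta=0$.
* A move$(t,t')$ point $q$ with successor $q'$ is a $\mathcal P_1$-state with the edges $q\to q'$, $\delta=e_{t'}-e_t$ ("accept"), and $q\to\mathrm{ch}^1_t$, $\delta=0$ ("challenge").
* A gain$(t)$ point is a $\mathcal P_1$-state with the single edge to $N$, $\delta=e_t$.
* A drain$(t)$ point $q$ with successor $y$ is a $\mathcal P_1$-state. There are extra states $a_q$ of $\mathcal P_1$ and $b_q$ of $\mathcal P_2$, and the edges are $q\to a_q$ with $\delta=e_{\sigma(t)}$ ("borrow"), $a_q\to b_q$ with $\delta=-e_t$, $b_q\to a_q$ with $\delta=0$, $a_q\to y$ with $\delta=-e_{\sigma(t)}$ ("exit"), and $b_q\to N$ with $\delta=-e_{\sigma(t)}$ ("interrupt").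
* For each $t$ there is a challenge chain $\mathrm{ch}^1_t,\dots,\mathrm{ch}^{k-1}_t$ of drain points, implemented as in the previous item, that drain the $k-1$ places $t'\ne t$ one after the other. The last one has successor $H$.
* $H$ is a $\mathcal P_2$-state with edges $H\to H$ and $H\to N$, $\delta=0$.

All weights are in $\{-1,0,1\}$, and every state has a successor.

The drain gadget by hand: let $k=2$, $t=1$, $\sigma(1)=2$. From debts $(3,0)$, borrowing gives $(3,1)$; three passages $a_q\to b_q$ give $(2,1)$, $(1,1)$, $(0,1)$; exit gives $(0,0)$. Three tokens are lost. $\mathcal P_2$ may interrupt earlier, say after one passage, and then the play is at $N$ with debts $(2,0)$. From $(0,5)$, borrowing gives $(0,6)$, and a passage $a_q\to b_q$ changes nothing because of truncation. If $\mathcal P_1$ now keeps cycling, the borrowed debt in dimension 2 stays open, and $\mathcal P_2$ interrupts after she has seen enough of it. Without the borrowed token, cycling from $(0,0)$ would leave all debts at $0$ and would cost $\mathcal P_1$ nothing.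

The challenge: a move$(t,t')$ with no token on $t$ would create a token on $t'$ out of nothing, by truncation. By challenging, $\mathcal P_1$ claims that place $t$ is empty. The chain lets him pay everything else, so if the claim is true, all debts are $0$ at $H$. If it is false, the debt on $t$ is still open at $H$, and $\mathcal P_2$ waits there.

## 7. Bounded tokens give bounded windows

**Lemma 6.** If (C0), (C1), (C2) hold, then there is $l$ such that $\mathcal P_1$ wins $\mathrm{DFW}(l)$ from $N$ in $G_P$.

**Proof.** Let $D=D^0$ be the debts counted from the start.

**Step 1: fix the strategy, and check that tokens behave as in a lossy run.** At a move$(t,t')$ point, $\mathcal P_1$ challenges iff $D_t=0$. At $a_q$ for a drain$(t)$ point $q$ (of $P$ or of a chain), he goes to $b_q$ iff $D_t>0$, and otherwise exits.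

Consider any consistent play. Let $V=D$ outside the gadgets, and $V=D-e_{\sigma(t)}$ at the states $a_q,b_q$ of a drain$(t)$ gadget, so that the borrowed token is removed. We claim that $V\in\mathbb N^k$ and that no debt is ever truncated. A move is accepted only when $D_t\ge1$. Borrowing raises $D$ and leaves $V$ unchanged. In the gadget, $D_{\sigma(t)}=V_{\sigma(t)}+1\ge1$, so exit and interrupt undo the borrowing exactly. Since $\sigma(t)\ne t$, we have $D_t=V_t$ there, so a passage $a_q\to b_q$, made only when $D_t>0$, loses exactly one token. All other edges have $\delta\ge0$. So $V$ evolves as in a lossy run, a drain that is exited has emptied its place, and each gadget is left after finitely many steps, since every passage loses a token.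

**Step 2: cut the play at the visits to $N$.** The parts are called segments. A segment may be infinite; if it ends, it ends in one of three ways.

* $(\alpha)$ By a gain step. Then the segment is a round, and $|V|$ changes by $1$ minus the number of lost tokens.
* $(\beta)$ By an interrupt, in a drain of $P$ or of a chain. Then the segment contains no gain and lost at least one token, because the interrupt happens at $b_q$. So $|V|$ drops by at least $1$.
* $(\gamma)$ By a challenge at a move$(t,\cdot)$ point with $D_t=0$, followed by the complete chain and a return from $H$. The chain has emptied all places other than $t$, and place $t$ was empty already, so at $H$ all debts are $0$. They stay $0$ while the play is in $H$, and $V=0$ at the next visit to $N$.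

**Step 3: show that $|V|\le B+1$ always.** Before its last step a segment never increases $|V|$, since only gains do and a gain ends the segment. So it suffices to look at visits to $N$. At the start $V=0$. Segments of type $(\beta)$ and $(\gamma)$ do not increase $|V|$. For type $(\alpha)$: if $|V|\le B$ at the start of the segment, then $|V|\le B+1$ at its end. If $|V|=B+1$ at its start, then by (C0) the round is not loss-free, so at least one token is lost, and $|V|\le B+1$ at its end.

**Step 4: bound the number of visits to $N$ during a stretch of positive debt.** Let $\lambda$ be given by (C2) for $B'=B+1$. Fix $t$ and let $I$ be a finite set of consecutive positions with $D_t>0$ throughout. Then $I$ contains no position at $H$, and no position at a state $a_q$ of a drain$(t)$ gadget from which the play exits, since $D_t=0$ there. Consider the segment between two consecutive visits to $N$ inside $I$. It is not of type $(\alpha)$, because by (C1) it would contain an exited drain$(t)$. It is not of type $(\gamma)$, because it would contain $H$. So it is of type $(\beta)$, and $|V|$ drops by at least $1$. Since $0\le|V|\le B+1$, $I$ contains at most $B+2$ visits to $N$. So $I$ splits into at most $B+3$ pieces, each inside one segment.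

**Step 5: bound the length of a piece.** Divide the positions of a segment that are not at $H$ into blocks, one for each visited point of $P$ or of a chain. A choice, move or gain point gives a block with one position. A drain point $q$ gives the block consisting of $q$ and the following positions in $\{a_q,b_q\}$. Such a block has at most $B+1$ passages $a_q\to b_q$, so it has at most $2+2(B+1)=2B+4$ positions. Call a block regular if it belongs to a choice point, to an accepted move, or to an exited drain of $P$. A segment consists of regular blocks, then at most one non-regular block of $P$ (a gain, a challenged move or an interrupted drain), then at most $k-1$ chain blocks, then possibly positions at $H$. Chain blocks count as non-regular. Among the blocks met by a piece: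

* at most two, the first and the last, are not contained in the piece;
* at most $1+(k-1)=k$ are non-regular;
* the regular blocks contained in the piece are consecutive and form a gain-free run fragment, one step per block, that starts with $|V|\le B+1$. There are fewer than $\lambda$ of them: otherwise, by (C2), one of the first $\lambda$ is an exited drain$(t)$ block, whose exit position is in $I$ and has $D_t=0$, a contradiction.

So a piece has at most $\Lambda=(\lambda+k+2)(2B+4)$ positions, and $|I|\le(B+3)\Lambda$.

**Step 6: conclude.** Let $l=(B+3)\Lambda+1$. For every $j$ and $t$, the positions $j+1,\dots,j+l$ are too many for all of them to have $D_t>0$, so some $j'$ among them has $D^0_t(j')=0$. By Lemma 1(a), every window is good within $l$. The bound $l$ does not depend on the play. $\square$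

## 8. A loss-free run defeats every bound

**Lemma 7.** If (D) holds, then $\mathcal P_2$ has a strategy from $N$ in $G_P$ all of whose plays are outside $\mathrm{BW}$.

**Proof.** Let $\rho$ be the run from (D).

**Step 1: describe the strategy.** $\mathcal P_2$ plays in phases $m=1,2,\dots$. Phase $m$ starts at a position $i_m$ at which the play is at $N$, with $i_1=0$. During phase $m$ let $D=D^{i_m}$: she opens fresh books. She follows $\rho$ from its beginning and keeps this invariant: whenever the play is at a point of $P$, it is at the current point of $\rho$, and $D$ equals the current vector $V$ of $\rho$. At the start of the phase both are $0$.

* Choice point: she takes the choice of $\rho$. Gain point: the invariant is preserved.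
* Move$(t,t')$ point: $V_t\ge1$, because $\rho$ is a run. If $\mathcal P_1$ accepts, the invariant is preserved. If he challenges, see below.
* Drain$(t)$ point $q$: since $\rho$ is loss-free, $D_t=V_t=0$. While the play is in $\{a_q,b_q\}$, $D_t$ stays $0$ by truncation, and $D_{\sigma(t)}=V_{\sigma(t)}+1\ge1$. She returns from $b_q$ to $a_q$ on the first $m-1$ visits to $b_q$ and interrupts on the $m$-th visit, which ends the phase at $N$. If $\mathcal P_1$ exits earlier, then $D=V$ again and the invariant is preserved.
* Challenge, at a point with $D_t=V_t\ge1$: during the chain, $D_t\ge1$ remains true, because only places $t'\ne t$ are drained and borrowed tokens are returned exactly. In each drain of the chain she uses the same rule: she interrupts on the $m$-th visit to $b_q$, which ends the phase at $N$. If $H$ is reached, she takes the self-loop $m$ times and then goes to $N$, which ends the phase.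
* The phase also ends when $\rho$ is at $N$ with $|V|\ge km$.

**Step 2: every phase is finite.** $\mathcal P_1$ cannot stay forever in one gadget, so each step of $\rho$ is followed in finitely many steps of the play, unless the phase ends before. In a loss-free run $|V|$ changes only by gains, and $\rho$ has infinitely many, so the last rule applies after finitely many steps of $\rho$ at the latest. Each phase has at least one step, because it starts with $V=0$ and $km\ge1$.

**Step 3: phase $m$ contains a position $p$, $i_m\le p<i_{m+1}$, that is bad within $m$.** We apply Lemma 1(b) with $i=i_m$, according to how the phase ended.

* After an interrupt in a drain$(t')$ gadget, $D_{\sigma(t')}>0$ at the at least $m$ consecutive positions spent in $\{a_q,b_q\}$: the borrowed token is there, and the passages $a_q\to b_q$ affect only $t'\ne\sigma(t')$.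
* After $H$, $D_t>0$ at the at least $m$ consecutive positions spent at $H$, where $t$ is the challenged place.
* If $|V|\ge km$ at $N$, then $D_t=V_t\ge m$ for some $t$. Debts grow by at most $1$ per step, so $D_t\ge m-s>0$ at position $i_{m+1}-s$ for $0\le s\le m-1$. These positions lie after $i_m$, since a debt that starts at $0$ needs at least $m$ steps to reach $m$.

In each case the stretch lies in $[i_m,i_{m+1}]$, and the position $p$ of Lemma 1(b) comes before the stretch begins.

**Step 4: conclude.** Given $l$ and $i$, choose $m\ge l$ with $i_m\ge i$. Some position $\ge i$ is bad within $m$, hence within $l$. So the play is in no $\mathrm{FW}(l)$. $\square$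

Note the asymmetry in the two lemmas. The gadgets never force $\mathcal P_1$ to drain completely; he wants to. They only prevent him from idling when there is nothing to drain, and from challenging when there is something to move.

## 9. A two-counter machine on four places

**Proof of Theorem 3.** Let $M$ have labels $\ell$, initial label $\ell_0$, and instructions "$c_i{+}{+}$; goto $\ell'$", "if $c_i=0$ goto $\ell'$, else $c_i{-}{-}$, goto $\ell''$", and "halt". The program $P_M$ has places $c_1,c_2,r,u$: two counters, the reservoir, and a place for used fuel.

* Gather. $N$ is a choice point with only successor $G_1$. The choice point $G_1$ chooses between move$(c_1,r)$, then back to $G_1$, and drain$(c_1)$, then $G_2$. $G_2$ does the same with $c_2$, then $G_3$. $G_3$ does the same with $u$, then $q_{\ell_0}$.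
* Simulate. $q_\ell$ is a choice point and always offers END. If $\ell$ is an increment, it also offers move$(r,c_i)$, then $q_{\ell'}$. If $\ell$ is a test, it also offers a zero branch: move$(r,u)$, drain$(c_i)$, then $q_{\ell'}$; and a positive branch: move$(r,u)$, move$(c_i,u)$, then $q_{\ell''}$. If $\ell$ is halt, only END is offered.
* END: drain$(r)$, then gain$(r)$, then $N$.

The game is $G_{P_M}$, with $k=4$.

**Step 1: (C1) holds.** Each round drains $c_1,c_2,u$ in the gather phase and $r$ in END.

**Step 2: (C2) holds, because gain-free fragments are short.** Consider a gain-free fragment with $|V|\le B'$ at its start, hence throughout. $N$ is a successor only of gain points, so it can occur only as the first point; and the gather points are entered only through $N$, so they form an initial stretch of the fragment. In this stretch there are at most $B'$ move steps, because each takes a token out of $\{c_1,c_2,u\}$ and nothing enters these places while gathering. There are at most $3$ drain steps, one step at $N$, and at most $B'+3+1$ choice steps at the $G_i$, since each is followed by a move step or a drain step or is the last step. Together these are at most $2B'+8$ steps.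

In the simulation, nothing enters $r$, so there are at most $B'$ steps of type move$(r,\cdot)$. After each of them come at most two steps before the next such step or END: the second step of the test and the choice at the next $q_\ell$. Before the first of them there are at most two such steps. Then END's drain may follow, and after it only a gain. Together these are at most $3B'+3$ steps.

So gain-free fragments have at most $5B'+11$ steps, and (C2) holds vacuously with $\lambda=5B'+12$.

**Step 3: if $M$ halts after $n$ steps, (C0) holds with $B=n$.** Consider a loss-free round from $(N,V)$ with $|V|=K$. The gather phase empties $c_1,c_2,u$ by moves, because the drains are loss-free. So afterward $c_1=c_2=u=0$ and $r=K$. Then the simulation is faithful: a zero branch is loss-free, so $c_i=0$; a positive branch moves a token out of $c_i$, so $c_i\ge1$. Hence the places $c_1,c_2$ hold the counter values of $M$. Each simulated step removes exactly one token from $r$. END is offered only at the points $q_\ell$ and is loss-free, so $r=0$ there. Thus exactly $K$ steps of $M$ were simulated, and $K\le n$.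

By Lemma 6, $\mathcal P_1$ wins $\mathrm{DFW}(l)\subseteq\mathrm{FW}(l)$ from $N$ for some $l$.

**Step 4: if $M$ does not halt, (D) holds.** Start at $(N,0)$. In a round that starts with $K$ tokens, move everything to $r$ without loss, simulate exactly $K$ steps of $M$ faithfully, and take END with $r=0$, gaining one token. During these $K$ steps there is fuel for every move$(r,\cdot)$, a positive branch is taken only with $c_i\ge1$, and a zero branch only with $c_i=0$. So every move is enabled and every drain is loss-free. Repeat with $K+1$ tokens, forever.

By Lemma 7, $\mathcal P_2$ has a strategy from $N$ all of whose plays are outside $\mathrm{BW}$. $\square$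

**Example.** Take the machine $M_0$ of Section 4, with $n=2$, and a round with $K=3$ in which $\mathcal P_2$ cheats. After gathering, $r=3$. The increment gives $r=2$, $c_1=1$. The false zero branch gives $r=1$, $u=1$, and the drain loses the token on $c_1$. One increment of $c_2$ gives $r=0$, $c_2=1$. END is loss-free and gains one token. The total is $r+u+c_2=1+1+1=3$. The cheat has bought exactly nothing, and the total stays at $n+1=3$.

## 10. A one-register machine on three rotating places

We now prove part 1 of Theorem 4. A dimension of weight $0$ does not change which positions are good, so it suffices to treat $k=3$. The counters are merged into one register, and the size of the register itself replaces the fuel.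

**The source problem.** A one-register machine $\mathcal R$ has a register $x$, initially $1$, and instructions mul$(p)$: "$x:=px$; goto $\ell'$"; div$(p)$: "if $p\mid x$ then $x:=x/p$, goto $\ell'$, else goto $\ell''$"; and halt. Here $p\in\{2,3,5\}$. From a two-counter machine build $\mathcal R$ with $x=2^{c_1}3^{c_2}5^s$: increments and test-and-decrements of $c_1,c_2$ are mul and div by $2$ and $3$, and every simulated step additionally performs mul$(5)$. Then $\mathcal R$ halts iff the two-counter machine does. Since there is no div$(5)$, the exponent $s$ counts simulated steps, so we have:

**(U)** If $\mathcal R$ does not halt, $x$ is unbounded along its computation.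

**The program $P_{\mathcal R}$.** The places are $1,2,3$. A role assignment $\pi=(A,S,R)$ is a permutation of the places: register, scratch, reservoir. Let $\pi_0=(1,2,3)$. END$_\pi$ is: drain$(R)$, gain$(3)$, $N$. In every loop there is a choice point (iterate or leave) before each iteration.

* Gather: $N$ has one successor. Then a loop with body move$(1,3)$, left by drain$(1)$. Then a loop with body move$(2,3)$, left by drain$(2)$. Then a choice: END$_{\pi_0}$, or move$(3,1)$ followed by $[\ell_0,\pi_0]$.
* $[\ell,\pi]$ is a choice point that always offers END$_\pi$, and nothing else if $\ell$ is halt.
* If $\ell$ is mul$(p)$, it also offers a loop whose body is move$(A,S)$, followed $p-1$ times by [choice: END$_\pi$ or move$(R,S)$]. The loop is left by drain$(A)$, then Rot$(\pi,\ell')$.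
* If $\ell$ is div$(p)$, it also offers the following branches. Branch $(0)$: a loop whose body is move$(A,S)$ and then $p-1$ times move$(A,R)$; it is left by drain$(A)$, then Rot$(\pi,\ell')$. Branch $(\varrho)$, for each $1\le\varrho<p$: a loop whose body is $p$ times move$(A,S)$; it is left by $\varrho$ times move$(A,S)$, drain$(A)$, then Rot$(\pi,\ell'')$.
* Rot$(\pi,\ell^*)$: a loop with body move$(R,A)$, left by drain$(R)$ to $[\ell^*,\pi']$ with $\pi'=(S,R,A)$.

An instruction execution is the fragment from $[\ell,\pi]$ to the next $[\ell^*,\pi']$, including Rot.

**Example.** Execute mul$(2)$ without loss from $(V_A,V_S,V_R)=(1,0,2)$. One body moves a token from $A$ and one from $R$ to $S$, giving $(0,2,1)$; drain$(A)$ loses nothing. Rot moves the token on $R$ to $A$, giving $(1,2,0)$; drain$(R)$ loses nothing. In the new roles $(S,R,A)$ this is register $2$, scratch $0$, reservoir $1$.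

Why rotate the roles? Here a simulated instruction need not consume any token: with $V=0$ the program can pass through instructions by leaving every loop at once. So gain-free fragments can be long, and (C2) requires that all three places, the reservoir included, be drained again and again.

**Step 1: a loss-free instruction execution simulates $\mathcal R$.** Suppose that $[\ell,\pi]$ is entered with $(V_A,V_S,V_R)=(x,0,y)$ and an instruction execution is completed without loss up to $[\ell^*,\pi']$. Loss-free drain$(A)$ means that $A$ was emptied by moves, and loss-free drain$(R)$ in Rot means that all of $R$ was moved to $A$.

* mul$(p)$: each body takes one token from $A$ and $p-1$ from $R$, and there are $x$ bodies. So $S$ gets $px$.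
* Branch $(0)$: each body takes $p$ tokens from $A$ and puts one on $S$. So $p\mid x$ and $S$ gets $x/p$.
* Branch $(\varrho)$: $x\equiv\varrho\pmod p$, so $p\nmid x$, and $S$ gets $x$.

After Rot, place $R$ is empty and $A$ holds all other tokens. In the roles $\pi'=(S,R,A)$ the new configuration is $(x^*,0,y^*)$ with $x^*+y^*=x+y$, and $(\ell^*,x^*)$ is the successor of $(\ell,x)$ in $\mathcal R$.

**Step 2: (C1) holds.** A round drains places $1$ and $2$ while gathering. If some Rot is completed, the first one has roles $\pi_0$ and drains $R=3$. Otherwise the round ends by END$_{\pi_0}$, which drains place $3$.

**Step 3: (C2) holds.** Consider a gain-free fragment with $|V|\le B'$ at its start, hence throughout. Put $c=12B'+22$.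

First, any contiguous part of a single instruction execution, possibly begun in the middle, cut off, or followed by END's drain, has at most $c$ steps. Count:

* at most $1$ step at $[\ell,\pi]$;
* at most $B'$ loop iterations perform their first move inside the part, because each takes a token from $A$ and nothing enters $A$ during the loop. Each has at most $10$ steps: the maximum is attained by mul$(5)$, with a choice, a move, and four times choice and move;
* at most $10$ steps for an iteration in whose interior the part begins, and at most $1$ step for an iteration that is chosen but whose first move is not performed;
* at most $6$ steps for leaving the loop: a choice, at most four moves, and a drain;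
* in Rot, at most $B'$ moves, because each takes a token from $R$ and nothing enters $R$ during Rot. Each is preceded by a choice. There are at most $2$ steps for leaving and at most $1$ choice whose move is not performed. Together at most $2B'+3$ steps;
* at most $1$ step for END's drain.

The total is at most $1+10B'+11+6+2B'+3+1=12B'+22=c$.

Similarly, a contiguous part of the gather phase, including move$(3,1)$ and possibly END's drain, has at most one step at $N$, $B'$ loop moves (they take tokens from places $1,2$, which nothing enters), $2$ drains, $B'+3$ loop choices, one final choice, and then move$(3,1)$ or END's drain. These are at most $2B'+8\le c$ steps.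

Now cut the fragment at its visits to points of the form $[\ell,\pi]$; let there be $v$ of them. In a gain-free fragment, $N$ can occur only as the first point, and after END's drain only a gain can follow. So the steps between two consecutive visits form a complete instruction execution. The steps before the first visit belong to a gather phase or to the tail of an instruction execution. The steps after the last visit belong to one instruction execution, possibly with END's drain. If $v=0$, the whole fragment is a part of a gather phase or of one instruction execution, possibly with END's drain, or it is at most END's drain alone. So the fragment has at most $(v+1)c$ steps.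

A gain-free fragment of $\lambda=4c$ steps therefore has $v\ge3$ and contains two consecutive complete instruction executions. The first, with roles $(A,S,R)$, drains $A$ and $R$. The second, with roles $(S,R,A)$, drains $S$ and $A$. So every place is drained.

**Step 4: if $\mathcal R$ halts, (C0) holds.** Let $X$ be the maximal register value in the computation; we show (C0) with $B=X$. Consider a loss-free round with $|V|=K$ at its start; up to its gain step, $|V|=K$ throughout. The configuration after gathering is $(0,0,K)$. If END is taken right there, its drain is loss-free, so $K=0$. Otherwise move$(3,1)$ leads to $[\ell_0,\pi_0]$ with $(V_A,V_S,V_R)=(1,0,K-1)$, and by Step 1 the round follows the computation of $\mathcal R$ until END is taken.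

* If END is taken at $[\ell,\pi]$ with register value $x$, then $V_S=0$, and $V_R=0$ because END's drain is loss-free. So $K=x\le X$.
* If END is taken inside a mul$(p)$ execution that started with register value $x$, then again $V_R=0$, so $K=V_A+V_S$. At most $x$ bodies were started, each taking one token from $A$ at its beginning, and each moved at most $p-1$ tokens from $R$. So $K\le x+(p-1)x=px\le X$, because $px$ is the next register value of the computation.

By Lemma 6, $\mathcal P_1$ wins $\mathrm{DFW}(l)$ from $N$ for some $l$.

**Step 5: if $\mathcal R$ does not halt, (D) holds.** Start at $(N,0)$. In a round with $K$ tokens, gather without loss. If $K=0$, take END$_{\pi_0}$, which is loss-free. Otherwise perform move$(3,1)$ and simulate $\mathcal R$ faithfully, taking END at the first choice point offering it, from $[\ell_0,\pi_0]$ on, at which $V_R=0$.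

Such a point is reached. Suppose not. Every move$(R,S)$ is preceded by a choice point offering END, at which $V_R\ne0$; so every move$(R,S)$ is enabled. All other moves of a faithful simulation are enabled as well: those out of $A$ because the number of iterations and the branch fit the value $x$, those of Rot because the loop is left when $R$ is empty. So the faithful simulation goes on forever without loss, and $x\le|V|=K$ always. This contradicts (U).

So END is taken with $V_R=0$; it is loss-free, and gain$(3)$ gives $K+1$ tokens. Repeat forever. By Lemma 7, $\mathcal P_2$ has a strategy from $N$ all of whose plays are outside $\mathrm{BW}$.

**Step 6: the reduction.** Let $\mathrm{DBW}\subseteq O\subseteq\mathrm{BW}$. If the machine halts, $\mathcal P_1$ wins $\mathrm{DFW}(l)\subseteq\mathrm{DBW}\subseteq O$ from $N$. If it does not halt, $\mathcal P_2$ keeps all plays outside $\mathrm{BW}\supseteq O$, so $\mathcal P_1$ does not win $O$. So halting many-one reduces to the question whether $\mathcal P_1$ wins $O$, for $k=3$, and, with added dimensions of weight $0$, for every fixed $k\ge3$. All weights are in $\{-1,0,1\}$. This proves part 1 of Theorem 4, and it completes part 2. $\square$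

## 11. Finite memory without a computable bound

**Proof of Theorem 4, part 3.**

**Step 1: finite memory suffices.** The strategy of Section 3, Step 2, can be chosen with finite memory. For fixed $l$, a violation of $\mathrm{DFW}(l)$ is detected by a finite deterministic automaton that remembers the last $l+1$ states. On the product of $G_i$ with this automaton, $\mathcal P_1$ plays a safety game, which he wins with a memoryless strategy wherever he wins at all. In $G_i$ this is a finite-memory strategy. Attractor strategies are memoryless. The combined strategy must remember the current index $i$, whether $X(G_i)$ has been reached, and the state of the automaton since then. All this is finite.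

**Step 2: no computable window bound.** Let $k\ge3$ be fixed and suppose that a computable $f$ has the property in the statement. Since $\mathrm{FW}(l)\subseteq\mathrm{BW}$, $\mathcal P_1$ wins $\mathrm{BW}$ from $s$ iff he wins $\mathrm{FW}(f(G,s))$ from $s$. The fixed window problem is decidable, so the bounded window problem for this $k$ would be decidable, contradicting part 1.

**Step 3: no computable memory bound.** Suppose that a computable $g$ is such that whenever $\mathcal P_1$ wins $\mathrm{BW}$ from $s$, he wins with at most $g(G,s)$ memory states. Up to renaming of memory states there are finitely many strategies with at most $g(G,s)$ memory states; enumerate them. For each one, the product of $G$ with the strategy is a finite game in which only $\mathcal P_2$ has choices, and the strategy wins iff all plays of the product from the initial state are in $\mathrm{BW}$. This is decidable by Proposition 2; alternatively, split $\mathrm{BW}=\bigcap_t\mathrm{BW}_t$ and apply the quoted result for $k=1$ to each dimension. So the bounded window problem for this $k$ would be decidable, contradicting part 1. $\square$
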